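\title{Symmetric subspaces of $L_1$: concavity and means of Orlicz spaces}

\begin{abstract}
Every symmetric subspace of $L_1$ is order isomorphic to a mean of Orlicz spaces, and a mean of $q$-concave Orlicz spaces is $q$-concave. We study the converse: is a $q$-concave symmetric subspace of $L_1$, $1\le q<2$, a mean of $q$-concave Orlicz spaces? The answer is yes for $q=1$ and no for every $1<q<2$, for sequence spaces and for function spaces over $[0,1]$ and over $[0,\infty)$. The failure occurs only at the endpoint: such a space is a mean of $p$-concave Orlicz spaces for every $p>q$. The counterexample is a mean of random Orlicz functions $\varphi_\omega$ for which $t\mapsto t^{-q}\varphi_\omega(t)$ is almost a supermartingale that cannot be replaced by a random decreasing function.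
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Scalars are real. The letter $I$ denotes one of three measure spaces: $\mathbb N$ with counting measure, or $[0,1]$ or $[0,\infty)$ with Lebesgue measure. We call them the three \emph{settings}, write $|E|$ for the measure of $E\subset I$ and $\int$ for the integral over $I$. A \emph{simple function} takes finitely many values and has support of finite measure; on $\mathbb N$ this is a finitely supported sequence.

A basis $(x_i)$ of a Banach space is \emph{$1$-symmetric} if $\|\sum_i\varepsilon_ia_{\pi(i)}x_i\|\le\|\sum_ia_ix_i\|$ for all scalars $a_i$, signs $\varepsilon_i=\pm1$ and permutations $\pi$. A \emph{symmetric space} is either an infinite-dimensional sequence space with a $1$-symmetric basis $(e_i)$, ordered coordinatewise, or a rearrangement invariant (r.i.) function space over $[0,1]$ or $[0,\infty)$. Of an r.i.\ space $L$ we use that it is a Banach space of measurable functions that contains the simple functions, that it is an \emph{ideal}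 (if $f\in L$ and $|g|\le|f|$ a.e., then $g\in L$ and $\|g\|\le\|f\|$), and that the norm of $f$ depends only on the distribution of $|f|$. A \emph{symmetric subspace of $L_1$} is an infinite-dimensional symmetric space that is isomorphic, as a Banach space, to a subspace of $L_1$.

Let $1\le q<\infty$. A Banach lattice $X$ is \emph{$q$-concave with constant $M$} if
\begin{equation}\label{eq:concave}
\Bigl(\sum_{i=1}^n\|x_i\|^q\Bigr)^{1/q}\le M\,\Bigl\|\Bigl(\sum_{i=1}^n|x_i|^q\Bigr)^{1/q}\Bigr\|\qquad(n\ge1,\ x_1,\dots,x_n\in X).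
\end{equation}
The inequality says that the norm adds up at least as fast as the $L_q$ norm. In $L_q$ it is an identity with $M=1$, and for the unit vectors of $\ell_s$ it reads $n^{1/q}\le Mn^{1/s}$, which requires $s\le q$.

An \emph{Orlicz function} is a convex nondecreasing function $\varphi:[0,\infty)\to[0,\infty)$ with $\varphi(0)=0$, normalized by $\varphi(1)=1$. The set $\Phi$ of Orlicz functions carries the topology of pointwise convergence and its Borel $\sigma$-algebra. The Orlicz space $F_\varphi$ over $I$ (that is, $\ell_\varphi$ or $L_\varphi(I)$) consists of the measurable $f$ with finite Luxemburg norm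
\[
\|f\|_\varphi=\inf\Bigl\{\lambda>0:\int\varphi(|f|/\lambda)\le1\Bigr\}.
\]
A symmetric space $L$ over $I$ is a \emph{mean of Orlicz spaces} if there are a Borel probability measure $\mu$ on $\Phi$ and a constant $C\ge1$ such that for every simple $f$ the map $\varphi\mapsto\|f\|_\varphi$ is measurable and
\begin{equation}\label{eq:mean}
C^{-1}\int_\Phi\|f\|_\varphi\,d\mu(\varphi)\le\|f\|_L\le C\int_\Phi\|f\|_\varphi\,d\mu(\varphi).
\end{equation}
It is a \emph{mean of $q$-concave Orlicz spaces} if, moreover, $\mu$ is carried by a set of $\varphi$ for which the spaces $F_\varphi$ are $q$-concave with one common constant.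

A theorem of Dacunha-Castelle, extended to r.i.\ function spaces, states that every symmetric subspace of $L_1$ is a mean of Orlicz spaces; we call it the \emph{representation theorem}. It describes these spaces through the simplest symmetric spaces, each given by one function of one variable, and one would like to read the lattice properties of $L$ off the pieces. In one direction this is Minkowski's inequality: a mean of $q$-concave Orlicz spaces is $q$-concave (Proposition~\ref{prop:easy}). The converse is the following problem, which comes from \cite{source}.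

\medskip
\noindent\textbf{Problem.} \emph{Let $1\le q<2$ and let $L$ be a $q$-concave symmetric subspace of $L_1$. Is $L$ a mean of $q$-concave Orlicz spaces?}
\medskip

The measure $\mu$ is not prescribed: if a given representation has pieces that are not $q$-concave, one may look for another one. The simple cases suggest a positive answer. If $\mu$ is a point mass, then $L$ is itself an Orlicz space and there is nothing to prove. If $q=1$, then $L$ is $\ell_1$ or $L_1$. And if one gives up an arbitrarily small amount in the exponent, a new representation always exists. Nevertheless the answer is negative for every $q$ strictly between $1$ and $2$.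

\begin{theorem}\label{thm:A}
Let $1<q<2$. In each of the three settings $\mathbb N$, $[0,1]$, $[0,\infty)$ there is a $q$-concave symmetric subspace of $L_1$ that is not a mean of $q$-concave Orlicz spaces.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $1\le q<\infty$ and let $L$ be a $q$-concave symmetric space that is a mean of Orlicz spaces; by the representation theorem this covers every $q$-concave symmetric subspace of $L_1$. Then for every $p>q$, $L$ is a mean of $p$-concave Orlicz spaces, with concavity constant $1$. If $q=1$, then $L$ is order isomorphic to $\ell_1$ or $L_1$, so it is itself a $1$-concave Orlicz space.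
\end{theorem}

\begin{corollary}\label{cor:inf}
For a symmetric subspace $L$ of $L_1$,
\[
\inf\{p: L\text{ is $p$-concave}\}=\inf\{p: L\text{ is a mean of $p$-concave Orlicz spaces}\},
\]
where $p$ ranges over $[1,\infty)$. The second infimum need not be attained even when the first is.
\end{corollary}

Sections~\ref{sec:prelim} and~\ref{sec:orlicz} collect the tools. Section~\ref{sec:model} shows the mechanism behind Theorem~\ref{thm:A} in a discrete model. The space $L$ is built and shown to be a $q$-concave subspace of $L_1$ in Sections~\ref{sec:weights}--\ref{sec:embed}, and Sections~\ref{sec:test} and~\ref{sec:proofA} show that it has no representation by $q$-concave pieces. Section~\ref{sec:B}, which uses only Sections~\ref{sec:prelim} and~\ref{sec:orlicz}, proves Theorem~\ref{thm:B} and Corollary~\ref{cor:inf}.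

\section{Luxemburg functionals, measurability and density}\label{sec:prelim}

It is often easier to prescribe the growth of a function than to make it convex, so we use the Luxemburg functional $\|f\|_k=\inf\{\lambda>0:\int k(|f|/\lambda)\le1\}\in[0,\infty]$ for every continuous nondecreasing $k:[0,\infty)\to[0,\infty)$ with $k(0)=0$. It is homogeneous, monotone in $|f|$ and depends only on the distribution of $|f|$; it is a norm when $k$ is convex and not identically $0$. The integral $\int k(|f|)$ is the \emph{modular} of $f$.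

\begin{lemma}\label{lem:lux}
Let $k,k_1,k_2$ be as above and $\lambda,\beta>0$.
\begin{enumerate}
\item[(a)] $\|f\|_k\le\lambda$ if and only if $\int k(|f|/\lambda)\le1$. If $0\le f_n\uparrow f$ a.e., then $\|f_n\|_k\uparrow\|f\|_k$.
\item[(b)] If $k$ is strictly increasing and unbounded and $f\ne0$ is simple, then $\lambda=\|f\|_k$ is the unique solution of $\int k(|f|/\lambda)=1$.
\item[(c)] If $k_1(t/\beta)\le k_2(t)$ for all $t$, then $\|f\|_{k_1}\le\beta\|f\|_{k_2}$. If $k_1(t)=k_2(t/\beta)$ for all $t$, then $\|f\|_{k_1}=\|f\|_{k_2}/\beta$.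
\item[(d)] If $k(t)/t$ is nondecreasing, then $\tilde k(t)=\int_0^tk(\tau)\,d\tau/\tau$ is convex, $k(t/2)\le\tilde k(t)\le k(t)$, and $\frac12\|f\|_k\le\|f\|_{\tilde k}\le\|f\|_k$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $\|f\|_k\le\lambda$, then $\int k(|f|/\lambda')\le1$ for $\lambda'>\lambda$; let $\lambda'\downarrow\lambda$ and use monotone convergence. If $\sup_n\|f_n\|_k\le\lambda$, then $\int k(f/\lambda)=\lim_n\int k(f_n/\lambda)\le1$. (b) The function $\lambda\mapsto\int k(|f|/\lambda)$ is a finite sum, continuous and strictly decreasing from $\infty$ to $0$. (c) follows from the definition. (d) The derivative $k(t)/t$ of $\tilde k$ is nondecreasing, so $\tilde k$ is convex, $\tilde k(t)\le t\cdot k(t)/t$, and $\tilde k(t)\ge\int_{t/2}^tk(\tau)\,d\tau/\tau\ge\frac t2\cdot\frac{k(t/2)}{t/2}$. Now apply (c).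
\end{proof}

An Orlicz function $\varphi$ is continuous (at $0$ because $\varphi(t)\le t$ for $t\le1$), $\varphi(t)/t$ is nondecreasing, $\varphi(t)\ge t$ for $t\ge1$, and $\varphi$ is strictly increasing where it is positive. All questions of measurability reduce to the next lemma; it also shows that the measurability clause in \eqref{eq:mean} holds automatically.

\begin{lemma}\label{lem:meas}
\begin{enumerate}
\item[(a)] The Borel $\sigma$-algebra of $\Phi$ is generated by the evaluations $\varphi\mapsto\varphi(t)$.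
\item[(b)] Let $x\mapsto k_x$ be a family of continuous nondecreasing functions with $k_x(0)=0$, indexed by a measurable space, such that $x\mapsto k_x(t)$ is measurable for each $t$. Then $(x,t)\mapsto k_x(t)$ is jointly measurable, and $x\mapsto\|f\|_{k_x}$ is measurable for every measurable $f$ on $I$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For rational $s<t<s'$ and $\varphi,\varphi'\in\Phi$ we have $\varphi'(s)\le\varphi'(t)\le\varphi'(s')$, and $\varphi(s),\varphi(s')$ are close to $\varphi(t)$ when $s,s'$ are close to $t$. So evaluation at $t$ is continuous for the topology generated by the rational evaluations, and the two topologies coincide. That topology has a countable base of sets defined by finitely many evaluations. (b) We have $k_x(t)=\lim_nk_x(\lceil nt\rceil/n)$, and $\{x:\|f\|_{k_x}\le\lambda\}=\{x:\int k_x(|f|/\lambda)\le1\}$ is measurable by Lemma~\ref{lem:lux}(a) and Tonelli's theorem.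
\end{proof}

The representation \eqref{eq:mean} speaks only of simple functions. For concavity this is enough.

\begin{lemma}\label{lem:dense}
Let $X$ be a Banach space of measurable functions on $I$ that is an ideal and contains the simple functions. Suppose that \eqref{eq:concave} holds for simple $x_i$. If $f_n$ are simple and $0\le f_n\uparrow f\in X$ a.e., then $\|f-f_n\|\to0$. Consequently simple functions are dense in $X$, and $X$ is $q$-concave with constant $M$.
\end{lemma}

\begin{proof}
If $(f_n)$ is not Cauchy, there are $\delta>0$ and indices $m_1<n_1\le m_2<n_2\le\cdots$ such that the simple functions $g_i=f_{n_i}-f_{m_i}\ge0$ have norm at least $\delta$. Since $(\sum_{i\le N}g_i^q)^{1/q}\le\sum_{i\le N}g_i\le f$, we get $\delta N^{1/q}\le M\|f\|$ for all $N$, which is absurd. So $f_n\to g$ in $X$. Norm limits of nonnegative functions are nonnegative (if $h_n\ge0$, then $h^-\le|h_n-h|$), so $f_m\le g\le f$ for all $m$, and $g=f$. Every $0\le f\in X$ is an increasing limit of simple functions, which gives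 density. For $x_1,\dots,x_n\in X$ apply \eqref{eq:concave} to simple functions increasing to $|x_i|$: the left side converges, and the right side is at most $M\|(\sum|x_i|^q)^{1/q}\|$.
\end{proof}

We use Minkowski's inequality in the form of the triangle inequality for an integral with values in $\ell_p^n$: for measurable $F_1,\dots,F_n\ge0$ on a measure space $(E,\mu)$ and $p\ge1$,
\begin{equation}\label{eq:mink}
\Bigl(\sum_i\Bigl(\int F_i\,d\mu\Bigr)^p\Bigr)^{1/p}\le\int\Bigl(\sum_iF_i^p\Bigr)^{1/p}d\mu .
\end{equation}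

\begin{proposition}\label{prop:easy}
A mean of $p$-concave Orlicz spaces is $p$-concave.
\end{proposition}

\begin{proof}
Let $C$ be the constant in \eqref{eq:mean} and $M$ the common concavity constant. For simple $f_i$ the function $f=(\sum|f_i|^p)^{1/p}$ is simple, and \eqref{eq:mink} gives
\[
\Bigl(\sum_i\|f_i\|_L^p\Bigr)^{1/p}\le C\int\Bigl(\sum_i\|f_i\|_\varphi^p\Bigr)^{1/p}d\mu\le CM\int\|f\|_\varphi\,d\mu\le C^2M\|f\|_L .
\]
Lemma~\ref{lem:dense} extends this to all of $L$.
\end{proof}

Finally, for an integrable $v\ge0$ on $[0,\infty)$ the \emph{decreasing rearrangement} $v^*(s)=\inf\{t\ge0:|\{v>t\}|\le s\}$ is nonincreasing and has the same distribution as $v$, and $\int_0^mv^*=\sup\{\int_Ev:|E|\le m\}$. Subtracting from $\int v=\int v^*$,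
\begin{equation}\label{eq:tail}
\int_m^\infty v^*(s)\,ds=\inf\Bigl\{\int_{[0,\infty)\setminus E}v:\ |E|\le m\Bigr\}\qquad(m>0).
\end{equation}

\section{Concavity of Orlicz spaces}\label{sec:orlicz}

In this section $1\le q<\infty$. Concavity of $F_\psi$ is governed by the function $t^{-q}\psi(t)$. We need a sufficient condition for Theorem~\ref{thm:B} and a necessary one for Theorem~\ref{thm:A}.

\begin{lemma}\label{lem:suff}
Let $\psi:[0,\infty)\to[0,\infty)$ be convex, nondecreasing, not identically $0$, with $\psi(0)=0$. If $H(w)=\psi(w^{1/q})$ is concave, then $F_\psi$ is $q$-concave with constant $1$.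
\end{lemma}

\begin{proof}
Since $\|f\|_\psi^q=\||f|^q\|_H$, we must show $\|\sum v_i\|_H\ge\sum\|v_i\|_H$ for $v_i\ge0$, and we may discard the $v_i$ with $\|v_i\|_H=0$. Let $0<\lambda_i<\|v_i\|_H$ and $\Lambda=\sum\lambda_i$. By concavity, $\int H(\sum v_i/\Lambda)\ge\sum_i\frac{\lambda_i}\Lambda\int H(v_i/\lambda_i)>1$, so $\|\sum v_i\|_H\ge\Lambda$.
\end{proof}

For a concave $H$ with $H(0)=0$ the quotient $H(w)/w=t^{-q}\psi(t)$, $w=t^q$, is nonincreasing. Conversely, $q$-concavity forces $t^{-q}\psi(t)$ to be nonincreasing up to a constant, but only on the range of $t$ that matters for the norm. A sequence of modular at most $1$ has entries at most $1$, and on $[0,1]$ values below $1$ contribute at most $1$ to the modular. So let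
\[
J=(0,1],\qquad J=[1,\infty),\qquad J=(0,\infty)
\]
in the settings $\mathbb N$, $[0,1]$, $[0,\infty)$ respectively, and for $A\ge1$ let $\Phi_A$ be the set of $\psi\in\Phi$ with
\begin{equation}\label{eq:PhiA}
t'^{-q}\psi(t')\le A\,t^{-q}\psi(t)\qquad(t\le t',\ t,t'\in J).
\end{equation}
The set $\Phi_A$ is closed in $\Phi$. Its elements are positive on $J$: for $t\le1$ take $t'=1$.

\begin{lemma}\label{lem:nec}
If $\psi\in\Phi$ and $F_\psi$ is $q$-concave with constant $M$, then $\psi\in\Phi_A$ with $A=2^{q+2}M^q$.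
\end{lemma}

\begin{proof}
We test \eqref{eq:concave} on indicators. If $E\subset I$ has measure $n\in(0,\infty)$, then $\rho_n:=\|\mathbf 1_E\|_\psi=1/t_n$, where $t_n$ is the unique solution of $\psi(t_n)=1/n$. If $n'\le n$ are both measures of subsets of $I$, then $E$ contains $\lfloor n/n'\rfloor\ge n/(2n')$ disjoint sets of measure $n'$, and \eqref{eq:concave} for their indicators gives $(n/2n')^{1/q}\rho_{n'}\le M\rho_n$, that is,
\begin{equation}\label{eq:rho}
\rho_{n'}^q/n'\le2M^q\rho_n^q/n\qquad(n'\le n).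
\end{equation}
If $|I|=\infty$, this forces $\rho_n\to\infty$, so $t_n\to0$ and $\psi>0$ on $(0,\infty)$. In all settings, therefore, $\psi>0$ on $J$.

In the function settings let $t\in J$ and $n(t)=1/\psi(t)$; this is the measure of a subset of $I$, and $t^{-q}\psi(t)=\rho_{n(t)}^q/n(t)$. Since $n(t)$ is nonincreasing in $t$, \eqref{eq:rho} gives \eqref{eq:PhiA} with constant $2M^q$. In the setting $\mathbb N$ let $t\in(0,1]$ and $n=n(t)=\lfloor1/\psi(t)\rfloor\ge1$. Then $\frac1{2n}\le\frac1{n+1}<\psi(t)\le\frac1n$. By convexity $\psi(t_n/2)\le\frac1{2n}$, so $t_n/2\le t\le t_n$. Hence $\frac12\rho_n^q/n\le t^{-q}\psi(t)\le2^q\rho_n^q/n$, and \eqref{eq:rho} gives \eqref{eq:PhiA} with constant $2^q\cdot2M^q\cdot2$.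
\end{proof}

It is convenient to remove both the constant $A$ and the restriction to $J$, at the price of convexity.

\begin{lemma}\label{lem:reg}
Let $A\ge1$ and $B=2A$. For each $\psi\in\Phi_A$ there is a continuous, strictly increasing, unbounded $g_\psi:[0,\infty)\to[0,\infty)$ with $g_\psi(0)=0$ such that $g_\psi(t)/t$ is nondecreasing, $t^{-q}g_\psi(t)$ is nonincreasing, and $B^{-1}\|f\|_\psi\le\|f\|_{g_\psi}\le B\|f\|_\psi$ for all simple $f$ on $I$. The map $\psi\mapsto g_\psi(t)$ is measurable for each $t$.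
\end{lemma}

\begin{proof}
Let $\hat\psi=\psi$ on $J$ and $\hat\psi(t)=t^q$ off $J$. Since $\psi(1)=1$, $\hat\psi$ is continuous, $\hat\psi(t)/t$ is nondecreasing on $(0,1]$ and on $[1,\infty)$, hence on $(0,\infty)$, and \eqref{eq:PhiA} holds for $\hat\psi$ and all $0<t\le t'$ (if only one of $t,t'$ lies in $J$, pass through the point $1$). On $\mathbb N$, $\|f\|_{\hat\psi}=\|f\|_\psi$: if either modular is at most $1$, then $|f|\le1$, where the two functions agree. On $[0,1]$ both functions are at most $1$ on $[0,1]$ and agree on $[1,\infty)$. So if one modular of $f$ is at most $1$, the other is at most $2$, and the other modular of $f/2$ is at most $1$. Thus $\frac12\|f\|_\psi\le\|f\|_{\hat\psi}\le2\|f\|_\psi$ in all settings.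

Put $g(t)=t^q\sup_{\tau\ge t}\tau^{-q}\hat\psi(\tau)$ for $t>0$ and $g(0)=0$. Then $\hat\psi\le g\le A\hat\psi$, $t^{-q}g(t)$ is nonincreasing, and $g(t)/t=\sup_{\sigma\ge1}\sigma^{1-q}\,\hat\psi(\sigma t)/(\sigma t)$ is nondecreasing. Hence $(t'/t)g(t)\le g(t')\le(t'/t)^qg(t)$ for $0<t\le t'$, so the positive function $g$ is continuous on $(0,\infty)$, strictly increasing and unbounded, and $g(t)\le tg(1)$ for $t\le1$ gives continuity at $0$. From $g(t/A)\le g(t)/A\le\hat\psi(t)\le g(t)$ and Lemma~\ref{lem:lux}(c) we get $\|f\|_{\hat\psi}\le\|f\|_g\le A\|f\|_{\hat\psi}$. The supremum may be taken over rational $\tau>t$, which gives measurability.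
\end{proof}

\section{A discrete model}\label{sec:model}

From here to the end of Section~\ref{sec:proofA} we fix $1<q<2$ and put $r=1/q\in(\frac12,1)$. The letters $C,c$ denote positive constants that depend only on $q$, and $X\sim Y$ means $cY\le X\le CY$.

Write an Orlicz function as $\varphi(t)=t^q\,\bar w(t^{-q})$. Lemma~\ref{lem:nec} says that for a $q$-concave space the \emph{weight} $\bar w(s)$ is almost nondecreasing in $s$. We shall see that for slowly varying weights $\|f\|_\varphi^q\sim\int_0^\infty(|f|^q)^*\bar w$. Cut $(0,\infty)$ into consecutive intervals $\Delta_\kappa$, $\kappa\in\mathbb Z$, on which $\bar w$ is comparable to a number $w_\kappa$, and let $\nu_\kappa$ be the integral of $(|f|^q)^*$ over $\Delta_\kappa$. A mean of such Orlicz norms is then equivalent to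
\begin{equation}\label{eq:model}
\mathbb E\Bigl(\sum_\kappa w_\kappa\nu_\kappa\Bigr)^r
\end{equation}
with random weights $w_\kappa$. When is this $q$-concave? Compare $\sum v_i^*$ with $(\sum v_i)^*$. They have the same integral, but the first lies further to the left: for disjoint sets of measure $n$ we have $\mathbf 1_{E_1}^*+\mathbf 1_{E_2}^*=2\cdot\mathbf 1_{[0,n)}$, while $(\mathbf 1_{E_1}+\mathbf 1_{E_2})^*=\mathbf 1_{[0,2n)}$. What is needed is that \eqref{eq:model} does not increase much when mass $\nu$ moves to the left. This holds if each path $\kappa\mapsto w_\kappa$ is nondecreasing, which is the case of $q$-concave pieces. But it also holds if the weights do not increase to the left \emph{in conditional mean} (Lemma~\ref{lem:move}). The question becomes whether such a backward supermartingale can always be replaced by monotone paths without changing \eqref{eq:model} by more than a constant.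

The natural test is the game of double or nothing. Let $D\ge1$, let $T\in\{0,\dots,D\}$ with $\mathbb P(T\ge j)=2^{-j}$ for $0\le j\le D$, and let $x_j=2^j\mathbf 1_{\{T\ge j\}}$ be the weight $j$ steps to the left of a starting point. This is a martingale in $j$ with $x_0=1$. A monotone replacement must satisfy $y_0\ge y_1\ge\dots\ge y_D$, and the obvious candidate is the maximum $y_j=\max_{i\ge j}x_i=2^T\mathbf 1_{\{T\ge j\}}$.

\emph{One game: the maximum works.} We have $y_j\ge x_j$. With $M_i=\sum_{j\le i}2^j\nu_j$ and $2^{-i-1}\le\mathbb P(T=i)\le2^{-i}$, the subadditivity of $t^r$ and $\nu_j\le2^{-j}M_j$ give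
\[
\mathbb E\Bigl(\sum y_j\nu_j\Bigr)^r\le\sum_i2^{-(1-r)i}\sum_{j\le i}\nu_j^r\le C\sum_j2^{-(1-r)j}\nu_j^r\le C\sum_j2^{-j}M_j^r\le2C\,\mathbb E\Bigl(\sum x_j\nu_j\Bigr)^r,
\]
with $C=(1-2^{-(1-r)})^{-1}$ independent of $D$. A single game shows nothing, because the $r$th moment of $2^T$ is bounded.

\emph{Many games: the maximum fails.} Take $K=2^D$ independent games $T_\gamma$, with weights $x_{\gamma,j}$ and $y_{\gamma,j}$, and put mass $1/K$ at the starting point of each. The original weights give exactly $1$. The maxima give $\mathbb E(K^{-1}\sum_\gamma2^{T_\gamma})^r$. Now $\mathbb E2^T=\frac D2+1$ and $\mathbb E4^T\le2^{D+1}$, so the average has mean $\frac D2+1$ and variance at most $2$. By Chebyshev's inequality it exceeds $D/4$ with probability at least $1-32/D^2$. The averaging has turned the bounded $r$th moment of $2^T$ into the unbounded first moment.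

\emph{Why nothing else works.} Two more tests show, in outline, that any monotone replacement has the tail of $2^T$. Unit mass at position $j$ of one game gives $\mathbb Ex_{\gamma,j}^r=2^{-(1-r)j}$. Mass $2^{-j}$ at position $j$ of each of $2^j$ games gives the $r$th moment of the number of games with $T_\gamma\ge j$, which is at least $1-(1-2^{-j})^{2^j}\ge1-e^{-1}$. If $\mathbb Ey_{\gamma,j}^r\le C2^{-(1-r)j}$, then values of $y_{\gamma,j}$ below $\delta2^j$ have mean at most $(\delta2^j)^{1-r}\mathbb Ey_{\gamma,j}^r\le C\delta^{1-r}$ and cannot account for the second test. So $y_{\gamma,j}$ must reach the size $2^j$, and once much larger values are excluded it must do so with probability about $2^{-j}$. By monotonicity so does $y_{\gamma,0}$, for every $j\le D$, and its mean is of order at least $D$. The replacements for different games may be dependent, so Chebyshev's inequality is not available; in Section~\ref{sec:proofA} a change of density takes its place.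

For $r=1$ the model collapses: $\mathbb E\sum x_j\nu_j=\sum\nu_j$, and the constant weights $y_j=1$ are a monotone replacement.

\section{The random weights}\label{sec:weights}

Two changes turn the model into a sequence $(w_\kappa)_{\kappa\in\mathbb Z}$ that defines Orlicz functions. The weights must be positive with $\log_2w_\kappa$ Lipschitz, so after a loss the weight is halved at each step instead of dropping to $0$. And the games are placed one after the other along $\mathbb Z$, each ending at a deterministic value at which the next one starts.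

Let $(D_\gamma)_{\gamma\ge0}$ be the nondecreasing sequence that takes each value $D=1,2,\dots$ exactly $2^D$ times, and let $D_{-1-\gamma}=D_\gamma$. Put $b_0=0$, $b_{\gamma+1}=b_\gamma+3D_\gamma$ for $\gamma\in\mathbb Z$, so that $b_{-\gamma}=-b_\gamma$, and $W_\gamma=2^{b_{\gamma+1}/3}$, so that $W_\gamma=2^{D_\gamma}W_{\gamma-1}$ and $W_{-1}=1$. The integers $\kappa\in[b_\gamma,b_{\gamma+1}]$ form \emph{cell} $\gamma$, and $j=b_{\gamma+1}-\kappa\in\{0,\dots,3D_\gamma\}$ is the \emph{position} of $\kappa$ in the cell. Cells with $\gamma\ge0$ will govern functions with large support, cells with $\gamma<0$ functions with small support. Let $T_\gamma$, $\gamma\in\mathbb Z$, be independent with $T_\gamma\in\{0,\dots,D_\gamma\}$ and $\mathbb P(T_\gamma\ge i)=2^{-i}$ for $0\le i\le D_\gamma$, realized as the coordinates of the product space $\Omega=\prod_\gamma\{0,\dots,D_\gamma\}$. For $\kappa$ at position $j$ of cell $\gamma$ put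
\[
w_\kappa=W_\gamma\,2^{\chi_j},\qquad\chi_j=\chi_j^\gamma=\max\bigl(-D_\gamma,\min(j,2T_\gamma-j)\bigr).
\]
So $\chi_j$ climbs from $0$ to $T_\gamma$, descends to $-D_\gamma$ and stays there (Figure~\ref{fig:cell}); the length $3D_\gamma$ is what the highest path needs. Since $\chi_0=0$ and $\chi_{3D_\gamma}=-D_\gamma$, the two definitions at a common endpoint agree, and
\begin{equation}\label{eq:wprops}
w_{b_{\gamma+1}}=W_\gamma,\quad w_0=1,\quad|\log_2w_{\kappa+1}-\log_2w_\kappa|\le1,\quad w_\kappa\ge W_{\gamma-1}\text{ in cell }\gamma.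
\end{equation}
Let $\mathcal F_\kappa$ be the $\sigma$-algebra generated by the $w_m$, $m\ge\kappa$; it grows as $\kappa$ decreases.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.65]
\draw[->] (-0.5,0)--(10,0) node[right]{$\kappa$};
\draw[dotted] (0,-3.4)--(0,3.4);
\draw[dotted] (9,-3.4)--(9,3.4);
\node[below] at (0,-3.4){$b_\gamma$};
\node[below] at (9,-3.4){$b_{\gamma+1}$};
\node[left] at (0,-3){$-3$};
\node[left] at (-0.5,0){$0$};
\draw[thick] (9,0)--(6,3)--(0,-3);
\draw[thick] (7,2)--(2,-3);
\draw[thick] (8,1)--(4,-3);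
\draw[thick] (9,0)--(6,-3)--(0,-3);
\node[above left] at (4,1){$T_\gamma=3$};
\node[above left] at (3.6,-1.6){$2$};
\node[above left] at (5.6,-1.6){$1$};
\node[above left] at (7.6,-1.6){$0$};
\end{tikzpicture}
\caption{The four possible paths of $\log_2(w_\kappa/W_\gamma)$ in a cell $[b_\gamma,b_{\gamma+1}]$ with $D_\gamma=3$. Read from right to left, a path starts at $0$, rises for $T_\gamma$ steps, then falls to $-3$ and stays there; it rises for at least $i$ steps with probability $2^{-i}$.}
\label{fig:cell}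
\end{figure}

\begin{lemma}\label{lem:super}
$\mathbb E[w_{\kappa'}\mid\mathcal F_\kappa]\le3w_\kappa$ for $\kappa'\le\kappa$.
\end{lemma}

\begin{proof}
Let $\kappa'<\kappa$ lie in the same cell, at positions $j'>j$, and write $T,D$ for $T_\gamma,D_\gamma$. The event $\{T\ge j\}$ equals $\{\chi_j=j\}$ and belongs to $\mathcal F_\kappa$. On $\{T<j\}$ the path is already descending: $\chi_{j'}=\max(-D,2T-j')\le\chi_j$. On $\{T\ge j\}$ we have $\chi_i=i$ for all $i\le j$, so the weights $w_m$, $m\ge\kappa$, of this cell are constant there, and those of later cells are independent of $T$. Hence on this event $\mathbb E[2^{\chi_{j'}}\mid\mathcal F_\kappa]=\mathbb E[2^{\chi_{j'}}\mid T\ge j]$. Using $2^{\chi_{j'}}\le2^{-D}+2^{\min(j',2T-j')}$ and $\mathbb P(T\ge i\mid T\ge j)\le2^{-(i-j)}$ for $i\ge j$,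
\[
\mathbb E[2^{\chi_{j'}}\mid T\ge j]\le2^{-D}+2^{j'}2^{-(j'-j)}+\sum_{i=j}^{j'-1}2^{2i-j'}2^{-(i-j)}\le2^{-D}+2^j+2^j\le3\cdot2^{\chi_j}.
\]
For $j=0$ this says $\mathbb E2^{\chi_{j'}}\le3$. If $\kappa$ lies in cell $\gamma$ and $\kappa'$ in a cell $\gamma'<\gamma$, then $w_{\kappa'}$ is independent of $\mathcal F_\kappa$, and $\mathbb Ew_{\kappa'}\le3W_{\gamma'}\le3W_{\gamma-1}\le3w_\kappa$ by \eqref{eq:wprops}.
\end{proof}

The next lemma says that \eqref{eq:model} does not grow much when mass moves to the left. For $r=1$ one would take expectations in Lemma~\ref{lem:super}. For $r<1$ we compare distributions: we add up the sum from the right, stop when it exceeds a level $t$, and use the first-moment bound for the stopped sum.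

\begin{lemma}\label{lem:move}
Let $\nu,\nu'$ be nonnegative summable families on $\mathbb Z$ with $\sum_{m\ge\kappa}\nu'_m\le\sum_{m\ge\kappa}\nu_m$ for all $\kappa$. Then
\[
\mathbb E\Bigl(\sum_\kappa\nu'_\kappa w_\kappa\Bigr)^r\le\Bigl(1+\frac3{1-r}\Bigr)\mathbb E\Bigl(\sum_\kappa\nu_\kappa w_\kappa\Bigr)^r.
\]
\end{lemma}

\begin{proof}
First we write $\nu'$ as a part of $\nu$ transported to the left. Let $N_\kappa,N'_\kappa$ be the tail sums and $N'\le N$ the total sums. For $0<\tau<N'$ let $m(\tau)$ and $\kappa(\tau)$ be the indices with $N_{m+1}\le\tau<N_m$ and $N'_{\kappa+1}\le\tau<N'_\kappa$. Since $m(\tau)$ is the largest $m$ with $\tau<N_m$, and $\tau<N'_{\kappa(\tau)}\le N_{\kappa(\tau)}$, we have $\kappa(\tau)\le m(\tau)$. Let $p_{m,\kappa}$ be the Lebesgue measure of $\{\tau<N':m(\tau)=m,\ \kappa(\tau)=\kappa\}$. Then $p_{m,\kappa}=0$ unless $\kappa\le m$, $\sum_\kappa p_{m,\kappa}\le\nu_m$ and $\sum_mp_{m,\kappa}=\nu'_\kappa$.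

Put $x_m=\sum_{\kappa\le m}p_{m,\kappa}w_\kappa$, $X=\sum_mx_m=\sum_\kappa\nu'_\kappa w_\kappa$, $Y_m=\sum_{i\ge m}\nu_iw_i$ and $Y=\sum_i\nu_iw_i$. By Lemma~\ref{lem:super}, $\mathbb E[x_m\mid\mathcal F_m]\le3\nu_mw_m$, and $Y_m$ is $\mathcal F_m$-measurable. Fix $t>0$. As $Y_m$ is nonincreasing in $m$, the sum of $\nu_mw_m$ over $\{m:Y_m\le t\}$ is the supremum of $Y_m$ over this set, which is at most $\min(Y,t)$. Therefore
\[
\mathbb E\sum_mx_m\mathbf 1_{\{Y_m\le t\}}\le3\,\mathbb E\sum_m\nu_mw_m\mathbf 1_{\{Y_m\le t\}}\le3\,\mathbb E\min(Y,t).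
\]
On $\{Y\le t\}$ the sum on the left is $X$, so by Markov's inequality $\mathbb P(X>t)\le\mathbb P(Y>t)+\frac3t\mathbb E\min(Y,t)$. Multiply by $rt^{r-1}$, integrate over $t>0$, and use $\int_0^\infty rt^{r-2}\min(Y,t)\,dt=Y^r+\frac r{1-r}Y^r=\frac{Y^r}{1-r}$.
\end{proof}

\section{The space $L$ and its concavity}\label{sec:space}

We now spread the weights over $(0,\infty)$, on a doubly logarithmic scale $\kappa\approx\pm\log_2|\log_2s|$. On this scale replacing $s$ by a power of $s$ moves $\kappa$ by a bounded amount. This makes the Luxemburg norm computable, and it lets us rescale test functions by factors such as $W_\gamma$ without changing the weight that they see.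

Let $a=\frac12\min(1-\frac1q,\frac2q-1)\in(0,\frac14)$, $\varepsilon=a\ln2<1$, and for $s>0$
\[
\ell(s)=1+\varepsilon|\log_2s|,\qquad\theta(s)=\operatorname{sgn}(\log_2s)\,\log_2\ell(s).
\]
The function $\theta$ is an increasing bijection of $(0,\infty)$ onto $\mathbb R$, and it is $a$-Lipschitz as a function of $\log_2s$. Let $G_\omega:\mathbb R\to\mathbb R$ be the piecewise linear interpolation of $\kappa\mapsto\log_2w_\kappa(\omega)$; by \eqref{eq:wprops} it is $1$-Lipschitz and $G_\omega(0)=0$. Define
\[
\bar w_\omega(s)=2^{G_\omega(\theta(s))},\qquad h_\omega(v)=v\,\bar w_\omega(1/v),\qquad\varphi_\omega(t)=h_\omega(t^q),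
\]
with $h_\omega(0)=\varphi_\omega(0)=0$. Then $\bar w_\omega\le2^{|\theta|}=\ell$ and $\bar w_\omega(1)=h_\omega(1)=\varphi_\omega(1)=1$. Since $\log_2\bar w_\omega$ is $a$-Lipschitz in $\log_2s$, we have for $\sigma\ge1$, dropping $\omega$,
\begin{equation}\label{eq:scale}
\sigma^{-a}\le\frac{\bar w(\sigma s)}{\bar w(s)}\le\sigma^a,\qquad\sigma^{1-a}\le\frac{h(\sigma v)}{h(v)}\le\sigma^{1+a},\qquad\sigma^{p_1}\le\frac{\varphi(\sigma t)}{\varphi(t)}\le\sigma^{p_2},
\end{equation}
where $p_1=q(1-a)\ge\frac{q+1}2>1$ and $p_2=q(1+a)\le1+\frac q2<2$; this is what $a$ was chosen for. In particular $h_\omega$ and $\varphi_\omega$ are continuous, strictly increasing and unbounded, and $\varphi_\omega(t)/t$ is nondecreasing. Let $\tilde\varphi_\omega$ be the convex function of Lemma~\ref{lem:lux}(d), and let $L=L[0,\infty)$ be the space of measurable $f$ on $[0,\infty)$ with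
\[
\|f\|_L=\mathbb E\|f\|_{\tilde\varphi_\omega}<\infty .
\]
The integrand is measurable by Lemma~\ref{lem:meas}(b), and
\begin{equation}\label{eq:Lnorm}
\|f\|_L\sim\mathbb E\|f\|_{\varphi_\omega}=\mathbb E\,\||f|^q\|_{h_\omega}^r .
\end{equation}

\emph{$L$ is an r.i.\ space.} The functional $\|\cdot\|_L$ is a norm, monotone in $|f|$ and dependent only on the distribution of $|f|$. If $0\le f_n\uparrow f$ a.e., then $\|f_n\|_L\uparrow\|f\|_L$ by Lemma~\ref{lem:lux}(a) and monotone convergence (the Fatou property). If $\sum\|f_n\|_L<\infty$, then $\|\sum|f_n|\|_L\le\sum\|f_n\|_L<\infty$, so $f=\sum f_n$ converges a.e.\ and $\|f-\sum_{n\le N}f_n\|_L\le\sum_{n>N}\|f_n\|_L\to0$; thus $L$ is complete. By \eqref{eq:scale}, $\tilde\varphi_\omega(t)\le\varphi_\omega(t)\le\max(t^{p_1},t^{p_2})$, so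
\begin{equation}\label{eq:indic}
\|\mathbf 1_E\|_L\le\max\bigl(|E|^{1/p_1},|E|^{1/p_2}\bigr),
\end{equation}
and $L$ contains the simple functions.

Identify a sequence $(a_i)$ with $\sum a_i\mathbf 1_{[i-1,i)}$ and a function on $[0,1]$ with its extension by $0$; this preserves all modulars. Let $L(\mathbb N)$ and $L[0,1]$ be the corresponding sublattices of $L$. They are closed, because the a.e.\ sum of an absolutely convergent series stays in them. $L[0,1]$ is an r.i.\ space over $[0,1]$; that the unit vectors form a basis of $L(\mathbb N)$ will follow from concavity.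

The modular $\int h(v^*)=\int v^*(s)\bar w(1/v^*(s))\,ds$ evaluates the weight at $1/v^*(s)$. The next lemma replaces this point by $s$, which makes the functional linear in $v^*$. For a normalized $v$ the numbers $1/v^*(s)$ and $s$ are comparable up to powers, except where $v^*$ is so small that it does not count.

\begin{lemma}\label{lem:lorentz}
For every $\omega$ and every simple $v\ge0$ on $[0,\infty)$,
$\|v\|_{h_\omega}\sim\Lambda_\omega(v):=\int_0^\infty v^*(s)\bar w_\omega(s)\,ds$.
\end{lemma}

\begin{proof}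
Both sides are homogeneous, so let $\|v\|_h=1$, that is, $\int h(v^*)=1$. Then $s\,h(v^*(s))\le\int_0^sh(v^*)\le1$. By \eqref{eq:scale}, $h(u)\ge u^{1+a}$ for $u\le1$ and $h(u)\ge u^{1-a}$ for $u\ge1$. If $s\ge1$, then $v^*(s)\le1$ and $v^*(s)\le s^{-1/(1+a)}\le s^{-1/2}$. If $s<1$, then $v^*(s)\le1$ or $v^*(s)\le s^{-1/(1-a)}$, and in both cases $v^*(s)\le s^{-2}$. As a lower threshold take $\beta(s)=s^{-2}$ for $s\ge1$ and $\beta(s)=s^{-1/2}$ for $s<1$, with $C_0=\int_0^\infty\beta(s)(1+|\log_2s|)\,ds<\infty$. Fix $\delta\in(0,1)$ with $\delta^{3/4}C_0\le\frac14$, put $b=\log_2(1/\delta)$, $C_1=(2+2b)^2$ and $E=\{s:v^*(s)\ge\delta\beta(s)\}$.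

\emph{On $E$ we have $|\theta(1/v^*(s))-\theta(s)|\le\log_2C_1$.} Let $s\ge1$, $x=\log_2s$ and $z=\log_2(1/v^*(s))\in[\frac x2,2x+b]$. The difference is $\log_2\frac{1+\varepsilon z}{1+\varepsilon x}$, and the quotient lies in $[\frac12,2+b]$. Let $s<1$, $x=\log_2(1/s)$ and $z=\log_2v^*(s)\in[\frac x2-b,2x]$. If $z\ge0$, the difference is $\log_2\frac{1+\varepsilon x}{1+\varepsilon z}$, with $1+\varepsilon z\le2(1+\varepsilon x)$ and $1+\varepsilon x\le1+2\varepsilon z+2b\le(2+2b)(1+\varepsilon z)$. If $z<0$, then $x\le2b$, $|z|\le b$, and $|\theta(s)|+|\theta(1/v^*(s))|\le\log_2((1+2b)(1+b))$. Since $G_\omega$ is $1$-Lipschitz, $C_1^{-1}v^*\bar w\le h(v^*)\le C_1v^*\bar w$ on $E$.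

\emph{Off $E$ both integrals are small.} First, $\int_{E^c}v^*\bar w\le\delta\int\beta\ell\le\delta C_0\le1$. Next, $h(\delta u)\le\delta^{1-a}h(u)\le\delta^{3/4}h(u)$ and $h(\beta(s))\le\beta(s)\ell(1/\beta(s))\le2\beta(s)(1+|\log_2s|)$, so $\int_{E^c}h(v^*)\le\int h(\delta\beta)\le2\delta^{3/4}C_0\le\frac12$.

Hence $\Lambda(v)\le C_1\int_Eh(v^*)+1\le C_1+1$ and $\Lambda(v)\ge C_1^{-1}\int_Eh(v^*)\ge\frac1{2C_1}$.
\end{proof}

Let $\Delta_\kappa=\{s>0:\kappa\le\theta(s)<\kappa+1\}$ and $\nu_\kappa(v)=\int_{\Delta_\kappa}v^*$. On $\Delta_\kappa$ we have $\frac12w_\kappa\le\bar w\le2w_\kappa$, so \eqref{eq:Lnorm} and Lemma~\ref{lem:lorentz} give, for simple $f$, the formula announced in \eqref{eq:model}: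
\begin{equation}\label{eq:formula}
\|f\|_L\sim\mathbb E\Bigl(\sum_\kappa w_\kappa\,\nu_\kappa(|f|^q)\Bigr)^r.
\end{equation}

\begin{proposition}\label{prop:concave}
The spaces $L[0,\infty)$, $L[0,1]$, $L(\mathbb N)$ are $q$-concave symmetric spaces in which simple functions are dense.
\end{proposition}

\begin{proof}
Let $f_1,\dots,f_n$ be simple on $[0,\infty)$, $v_i=|f_i|^q$, $v=\sum v_i$. An infimum of sums is at least the sum of the infima, so \eqref{eq:tail} gives $\int_m^\infty v^*\ge\sum_i\int_m^\infty v_i^*$. With $m=\theta^{-1}(\kappa)$ this says that $\nu'=\sum_i\nu(v_i)$ and $\nu=\nu(v)$ satisfy the hypothesis of Lemma~\ref{lem:move}. Put $Z_i=\sum_\kappa w_\kappa\nu_\kappa(v_i)$. By \eqref{eq:formula}, Lemma~\ref{lem:move}, \eqref{eq:mink} with $F_i=Z_i^r$ and $p=q$, and \eqref{eq:formula} again,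
\[
\|v^{1/q}\|_L\ge c\,\mathbb E\Bigl(\sum_iZ_i\Bigr)^r\ge c\Bigl(\sum_i(\mathbb EZ_i^r)^q\Bigr)^{1/q}\ge c'\Bigl(\sum_i\|f_i\|_L^q\Bigr)^{1/q}.
\]
Lemma~\ref{lem:dense}, applied in each setting, gives concavity and density. For $x\in L(\mathbb N)$ it shows that the truncations of $|x|$ converge to $|x|$, so $x=\sum x_ie_i$; the coordinates are continuous, so $(e_i)$ is a basis, and it is $1$-symmetric because signs and permutations preserve the distribution of $|x|$.
\end{proof}

\section{Embedding in $L_1$}\label{sec:embed}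

For fixed $\omega$ we integrate $f$ against a process with independent increments whose characteristic exponent is equivalent to $\varphi_\omega$; the $L_1$ norm of the integral is then equivalent to $\|f\|_{\varphi_\omega}$. Letting $\omega$ vary produces the mean. We recall the symmetric case of the L\'evy--Khintchine theorem: if $\rho$ is a measure on $(0,\infty)$ with $\int\min(1,\sigma^2)\,d\rho<\infty$ and $\Psi(u)=\int(1-\cos u\sigma)\,d\rho(\sigma)$, then $e^{-t\Psi}$ is, for each $t\ge0$, the characteristic function of a symmetric probability law on $\mathbb R$.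

\begin{proposition}\label{prop:embed}
$L[0,\infty)$, and hence $L[0,1]$ and $L(\mathbb N)$, is isomorphic to a subspace of $L_1[0,1]$.
\end{proposition}

\begin{proof}
Take $d\rho_\omega=\varphi_\omega(1/\sigma)\,d\sigma/\sigma$. By \eqref{eq:scale}, $\varphi_\omega(1/\sigma)\le\max(\sigma^{-p_1},\sigma^{-p_2})$ with $0<p_1<p_2<2$, so $\rho_\omega$ integrates $\min(1,\sigma^2)$. The exponent $\Psi_\omega$ is even, and for $u>0$
\[
\Psi_\omega(u)=\int_0^\infty(1-\cos z)\,\varphi_\omega(u/z)\,\frac{dz}z\sim\varphi_\omega(u),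
\]
because $\varphi_\omega(u/z)\le\varphi_\omega(u)\max(z^{-p_1},z^{-p_2})$ for all $z$, and $\varphi_\omega(u/z)\ge\frac14\varphi_\omega(u)$ for $1\le z\le2$.

Let $\mathcal T$ be the set of nonnegative dyadic rationals. By Kolmogorov's extension theorem there is a probability $\mathbb P_\omega$ on $\mathbb R^{\mathcal T}$ under which the coordinate process $(X_t)$ has $X_0=0$, independent increments and $\mathbb E_\omega e^{iu(X_t-X_s)}=e^{-(t-s)\Psi_\omega(u)}$ for $s<t$; the finite-dimensional laws are consistent because $e^{-t\Psi}e^{-t'\Psi}=e^{-(t+t')\Psi}$.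

The map $\omega\mapsto\mathbb P_\omega(E)$ is measurable for every Borel $E\subset\mathbb R^{\mathcal T}$. Indeed, let $\pi_\omega$ be the law of $(X_{t_i}-X_{t_{i-1}})_{i\le n}$, $0=t_0<\dots<t_n$. Its characteristic function $\hat\pi_\omega(u)=\exp(-\sum(t_i-t_{i-1})\Psi_\omega(u_i))$ is measurable in $\omega$ and continuous in $u$, hence jointly measurable. For $F\in C_c^\infty(\mathbb R^n)$, Fourier inversion gives $\int F\,d\pi_\omega=(2\pi)^{-n}\int\hat F(u)\hat\pi_\omega(u)\,du$, which is measurable in $\omega$. Indicators of open sets are increasing limits of such $F$, and the $\pi$-$\lambda$ theorem extends measurability first to Borel subsets of $\mathbb R^n$, then from cylinder sets to all Borel sets, $\mathcal T$ being countable. So $\mathbf M(d\omega,dX)=\mathbb P(d\omega)\,\mathbb P_\omega(dX)$ is a Borel probability on the Polish space $\Omega\times\mathbb R^{\mathcal T}$.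

For a dyadic step function $f=\sum a_i\mathbf 1_{[s_i,t_i)}$, with disjoint intervals and $s_i,t_i\in\mathcal T$, put $Vf=\sum a_i(X_{t_i}-X_{s_i})$. Splitting an interval does not change $Vf$, so $V$ is well defined and linear, and by independence $\mathbb E_\omega e^{iuVf}=\exp(-\int\Psi_\omega(uf))$. Integrating the identity $|x|=\frac2\pi\int_0^\infty(1-\cos ux)\,u^{-2}du$ gives
\[
\mathbb E_\omega|Vf|=\frac2\pi\int_0^\infty\Bigl(1-e^{-\int\Psi_\omega(uf)}\Bigr)\frac{du}{u^2}.
\]
Let $f\ne0$, $\lambda=\|f\|_{\varphi_\omega}$ and $m(u)=\int\varphi_\omega(u|f|)\sim\int\Psi_\omega(uf)$, so $m(1/\lambda)=1$. For $u\le1/\lambda$ we have $m(u)\le(u\lambda)^{p_1}$, so this range contributes at most $C\int_0^{1/\lambda}(u\lambda)^{p_1}u^{-2}du=C\lambda/(p_1-1)$; here $p_1>1$ is used. For $u\ge1/\lambda$ we have $m(u)\ge1$, the bracket lies in $[1-e^{-c},1]$, and $\int_{1/\lambda}^\infty u^{-2}du=\lambda$. Hence $\mathbb E_\omega|Vf|\sim\|f\|_{\varphi_\omega}$, and by \eqref{eq:Lnorm}, $\|Vf\|_{L_1(\mathbf M)}\sim\|f\|_L$.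

Dyadic step functions are dense in $L$: simple functions are dense, a set $E$ of finite measure is approximated in measure by finite unions $E'$ of dyadic intervals, and $\|\mathbf 1_E-\mathbf 1_{E'}\|_L=\|\mathbf 1_{E\triangle E'}\|_L$ is small by \eqref{eq:indic}. So $V$ extends to an isomorphic embedding of $L$ into $L_1(\mathbf M)$. Finally, the product of $\mathbf M$ with Lebesgue measure on $[0,1]$ is an atomless Borel probability on a Polish space, hence isomorphic to Lebesgue measure on $[0,1]$, so $L_1(\mathbf M)$ embeds isometrically in $L_1[0,1]$.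
\end{proof}

\section{Test functions}\label{sec:test}

We realize the three tests of Section~\ref{sec:model} by functions in $L$. A multiple of an indicator of a set of measure $n\in\Delta_\kappa$ sees essentially the weight $w_\kappa$, so it plays the part of a point mass at $\kappa$.

Fix a setting and an integer $D\ge3$, and let $K=2^D$. Let $\Gamma$ be the set of the $K$ cells $\gamma$ with $D_\gamma=D$ and $\gamma\ge0$ (settings $\mathbb N$ and $[0,\infty)$), or $\gamma<0$ (setting $[0,1]$). If $\kappa$ lies in a cell $\gamma\in\Gamma$, then $|\kappa|\ge\min(|b_\gamma|,|b_{\gamma+1}|)\ge3\sum_{D'<D}D'2^{D'}\ge\max(D,7)$ and $|b_{\gamma+1}|\le|\kappa|+3D$. Hence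
\begin{equation}\label{eq:kappa}
D\le|\kappa|,\qquad6|\kappa|\le2^{|\kappa|-1},\qquad|\log_2W_\gamma|\le\tfrac43|\kappa|.
\end{equation}
For such $\kappa$ we claim that
\begin{equation}\label{eq:stable}
n\in\Delta_\kappa,\ \ |\log_2(s/n)|\le3|\kappa|\quad\Longrightarrow\quad\tfrac14w_\kappa\le\bar w(s)\le4w_\kappa .
\end{equation}
Indeed, $\ell(n)=2^{|\theta(n)|}\ge2^{|\kappa|-1}\ge6|\kappa|$. So $|\log_2n|\ge\ell(n)-1>3|\kappa|$, and $\log_2s$ has the sign of $\log_2n$; also $|\ell(s)-\ell(n)|\le3|\kappa|\le\frac12\ell(n)$. Thus $|\theta(s)-\theta(n)|\le1$ and $|\theta(s)-\kappa|\le2$.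

Let $\gamma\in\Gamma$, $0\le j\le D$, $\kappa=b_{\gamma+1}-j$. The set $\{\log_2s:s\in\Delta_\kappa\}$ is an interval $[\alpha,\alpha')$ of length $2^\kappa/\varepsilon$ if $\kappa>0$ and $2^{|\kappa|-1}/\varepsilon$ if $\kappa<0$, in both cases at least $2D+1$ by \eqref{eq:kappa}. So
\[
n_{\gamma,j}=2^{\lceil\alpha\rceil}\qquad\text{and}\qquad n'_{\gamma,j}=4^Dn_{\gamma,j}
\]
both lie in $\Delta_\kappa$. For $\gamma\ge0$ we have $\alpha>0$ and these numbers are integers. For $\gamma<0$ they are less than $1$, and $\log_2(1/n_{\gamma,0})\ge\ell(n_{\gamma,0})-1\ge D$, so $Kn_{\gamma,0}\le1$. Also $n_{\gamma,j}\le n_{\gamma,0}$, since $\theta$ is increasing. In each setting we can therefore choose disjoint sets $E_{\gamma,0}\subset I$, $\gamma\in\Gamma$, of measures $n_{\gamma,0}$, subsets $E_{\gamma,j}\subset E_{\gamma,0}$ of measures $n_{\gamma,j}$, and sets $E'_{\gamma,j}\subset I$ of measures $n'_{\gamma,j}$. Put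
\[
u_{\gamma,j}=(W_\gamma n_{\gamma,j})^{-1/q}\mathbf 1_{E_{\gamma,j}},\qquad u'_{\gamma,j}=(W_\gamma n'_{\gamma,j})^{-1/q}\mathbf 1_{E'_{\gamma,j}},
\]
\[
f_0=\sum_{\gamma\in\Gamma}K^{-1/q}u_{\gamma,0},\qquad f_S=\sum_{\gamma\in S}2^{-j/q}u_{\gamma,j}\quad(S\subset\Gamma,\ 1\le j\le D),
\]
where $j$ is fixed by the context. The factor $W_\gamma^{-1}$ in $u_{\gamma,j}^q$ cancels the scale of the cell and leaves the weight $2^{\chi_j}$ of the game.

\begin{lemma}\label{lem:test}
With constants independent of $D$, for $\gamma\in\Gamma$ and $1\le j\le D$: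
\begin{enumerate}
\item[(i)] $\|f_0\|_L\le C$;
\item[(ii)] $\|u'_{\gamma,j}\|_L\le C2^{-(1-r)j}$;
\item[(iii)] $\|f_S\|_L\ge c$ whenever $|S|=2^j$.
\end{enumerate}
\end{lemma}

\begin{proof}
We use \eqref{eq:Lnorm}. (i) By \eqref{eq:kappa}, $|\log_2(KW_\gamma)|\le3|\kappa|$ for $\kappa=b_{\gamma+1}$, and $w_\kappa=W_\gamma$. So \eqref{eq:stable} gives $\int h(f_0^q)=\sum_\gamma(KW_\gamma)^{-1}\bar w(KW_\gamma n_{\gamma,0})\le4$ for every $\omega$, and by \eqref{eq:scale}, $\|f_0^q\|_h\le4^{1/(1-a)}$.

(ii) Let $n=n'_{\gamma,j}$. By \eqref{eq:scale}, $\bar w(s)\le(n/s)^a\bar w(n)$ for $s\le n$, so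
$\Lambda(u'^q_{\gamma,j})=(W_\gamma n)^{-1}\int_0^n\bar w\le\frac{\bar w(n)}{(1-a)W_\gamma}\le\frac2{1-a}2^{\chi_j}$. By Lemma~\ref{lem:lorentz}, $\|u'_{\gamma,j}\|_L\le C\,\mathbb E2^{r\chi_j}$. Splitting according to the value of $T_\gamma$,
\[
\mathbb E2^{r\chi_j}\le2^{-rD}+2^{rj}2^{-j}+\sum_{i<j}2^{-i}2^{r(2i-j)}\le C2^{-(1-r)j}.
\]
Here $r>\frac12$ is used twice: $2^{-rD}\le2^{-rj}\le2^{-(1-r)j}$, and $2^{-rj}\sum_{i<j}2^{(2r-1)i}\le C2^{-rj}2^{(2r-1)j}$. So the paths that descend slowly do not outweigh the one that is still rising.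

(iii) By \eqref{eq:kappa}, $|\log_2(2^jW_\gamma)|\le3|\kappa|$ for $\kappa=b_{\gamma+1}-j$, so \eqref{eq:stable} gives
\[
\int h(f_S^q)=\sum_{\gamma\in S}2^{-j}W_\gamma^{-1}\bar w(2^jW_\gamma n_{\gamma,j})\ge\frac14\sum_{\gamma\in S}2^{\chi_j^\gamma-j}.
\]
With probability $1-(1-2^{-j})^{2^j}\ge1-e^{-1}$ some $\gamma\in S$ has $T_\gamma\ge j$, that is, $\chi_j^\gamma=j$. Then the modular is at least $\frac14$, and $h(v/\lambda)\ge\lambda^{-(1-a)}h(v)$ for $\lambda\le1$ gives $\|f_S^q\|_h\ge4^{-1/(1-a)}$.
\end{proof}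

\section{Proof of Theorem~\ref{thm:A}}\label{sec:proofA}

By Propositions~\ref{prop:concave} and~\ref{prop:embed}, $L(\mathbb N)$, $L[0,1]$ and $L[0,\infty)$ are $q$-concave symmetric subspaces of $L_1$. Suppose that one of them, called $L$, is a mean over $\mu$ of Orlicz spaces that are $q$-concave with constant $M$. By Lemma~\ref{lem:nec}, $\mu(\Phi_A)=1$ with $A=2^{q+2}M^q$, and by Lemma~\ref{lem:reg}, $\|f\|_L\sim\int\|f\|_{g_\psi}d\mu(\psi)$ for simple $f$. Constants may now depend on $M$ and on the constant in \eqref{eq:mean}, but not on $D,j,\gamma,S$. We fix $D\ge3$ and derive a bound on $D$. All functions of $\psi$ below are measurable by Lemma~\ref{lem:meas}(b).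

\subsection*{Change of density}
Lemma~\ref{lem:test}(i) bounds an average of norms of $f_0$, whereas we need a first-moment bound, that is, a bound for its modular. We rescale each $g_\psi$ so that $f_0$ has norm and modular $1$, and move the scale factor into the measure. Let $m(\psi)=\|f_0\|_{g_\psi}\in(0,\infty)$, $dQ=m\,d\mu$ and $\bar g(t)=g_\psi(t/m(\psi))$. By Lemma~\ref{lem:lux}(c), $\|f\|_{\bar g}=\|f\|_{g_\psi}/m$, so
\begin{equation}\label{eq:transfer}
\int\|f\|_{\bar g}\,dQ\sim\|f\|_L\ \ (f\text{ simple}),\qquad\|f_0\|_{\bar g}=1,\qquad Q(\Phi_A)\le C.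
\end{equation}
Put $k(v)=\bar g(v^{1/q})$ and $\eta(v)=k(v)/v$. By Lemma~\ref{lem:reg}, $k$ is strictly increasing, $v^{-r}k(v)$ is nondecreasing, and $\eta$ is \emph{nonincreasing}. The function $s\mapsto\eta(1/s)$ is the monotone weight that competes with $\bar w_\omega$. We record three facts.

First, if $Z=\int k(|f|^q)$ is the modular of a simple $f$, then
\begin{equation}\label{eq:modnorm}
\|f\|_{\bar g}\le Z^r+Z .
\end{equation}
For $0<Z\le1$, monotonicity of $\eta$ gives $k(v/Z)\le k(v)/Z$, so $\|f\|_{\bar g}^q\le Z$. For $Z>1$, monotonicity of $v^{-r}k(v)$ gives $k(v/Z^q)\le k(v)/Z$, so $\|f\|_{\bar g}^q\le Z^q$. Second, comparison with the norm $\|\cdot\|_\psi$ gives $\|\sum f_i\|_{\bar g}\le B^2\sum\|f_i\|_{\bar g}$. Third, if $|E|=n$ and $u=(Wn)^{-1/q}\mathbf 1_E$, then for $\lambda>0$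
\begin{equation}\label{eq:block}
\int k(u^q/\lambda)=n\,k\Bigl(\frac1{Wn\lambda}\Bigr)=\frac1{W\lambda}\,\eta\Bigl(\frac1{Wn\lambda}\Bigr),
\end{equation}
and this equals $1$ for $\lambda=\|u\|_{\bar g}^q$.

The competing weights at positions $0$ and $j$ of cell $\gamma$ are
\[
y_\gamma=\frac1{W_\gamma}\,\eta\Bigl(\frac1{KW_\gamma n_{\gamma,0}}\Bigr),\qquad z_{\gamma,j}=\frac1{W_\gamma}\,\eta\Bigl(\frac1{2^jW_\gamma n_{\gamma,j}}\Bigr)\qquad(1\le j\le D).
\]
By \eqref{eq:block}, the modular of $f_0$ is $\frac1K\sum_\gamma y_\gamma$, which equals $1$, and the modular of $2^{-j/q}u_{\gamma,j}$ is $2^{-j}z_{\gamma,j}$. Since $2^jn_{\gamma,j}\le Kn_{\gamma,0}$ and $\eta$ is nonincreasing, $z_{\gamma,j}\le y_\gamma$. Let $\bar Q$ be the product of $Q$ with the uniform probability on $\Gamma$, and write $\langle F\rangle=\int F\,d\bar Q$ for functions $F(\psi,\gamma)\ge0$, in particular $y=y_\gamma$ and $z_j=z_{\gamma,j}$. Then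
\begin{equation}\label{eq:ymean}
\langle y\rangle=Q(\Phi_A)\le C .
\end{equation}

\subsection*{Step 1: $\langle z_j^r\rangle\le C2^{-(1-r)j}$}
The norm of a block of measure $n$ reads the weight $\eta(1/s)$ at $s=WnR$, where $R$ is the $q$th power of the norm. To bound $z_{\gamma,j}$ by monotonicity we need $s\ge2^jWn_{\gamma,j}$, and $R$ is typically small. This is why we use the longer block $u'_{\gamma,j}$, which sees the same weight $w_\kappa$. Write $W=W_\gamma$, $n=n_{\gamma,j}$, $n'=4^Dn$, $z=z_{\gamma,j}$ and $R'=\|u'_{\gamma,j}\|_{\bar g}^q$. By \eqref{eq:block}, $R'=W^{-1}\eta(1/(Wn'R'))$ and $k(1/(Wn'R'))=1/n'$. If $n'R'\ge2^jn$, monotonicity of $\eta$ gives $z\le R'$. Otherwise $2^{-j}z=n\,k(1/(2^jWn))\le n\,k(1/(Wn'R'))=4^{-D}$. In both cases $z^r\le R'^r+2^{(j-2D)r}\le\|u'_{\gamma,j}\|_{\bar g}+2^{-(1-r)j}$, since $j\le D$ and $r>\frac12$. Integrate against $Q$ and use \eqref{eq:transfer} and Lemma~\ref{lem:test}(ii).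

\subsection*{Step 2: blocks with a very large weight}
For $Z>1$ the bound \eqref{eq:modnorm} is linear and too weak, so these blocks are estimated directly: for $\tau\ge1$,
\begin{equation}\label{eq:large}
z_{\gamma,j}>\tau2^j\quad\Longrightarrow\quad\|2^{-j/q}u_{\gamma,j}\|_{\bar g}\le\tau^{-(1-r)}2^{-j}y_\gamma .
\end{equation}
Let $R=\|u_{\gamma,j}\|_{\bar g}^q$ and $R_0=\|u_{\gamma,0}\|_{\bar g}^q$. Since $K^{-1/q}u_{\gamma,0}\le f_0$, we have $R_0\le K$. The right side of \eqref{eq:block} is nondecreasing in $n$, and $n=n_{\gamma,j}\le n_{\gamma,0}$, so $\int k(u_{\gamma,j}^q/R_0)\le1$ and $R\le R_0\le K$. Hence $nR\le Kn_{\gamma,0}$ and $R=W^{-1}\eta(1/(WnR))\le y_\gamma$. If $z>\tau2^j$, the modular of $2^{-j/q}u_{\gamma,j}$ exceeds $1$, so its norm exceeds $1$ and $R\ge2^j$. Then $R=W^{-1}\eta(1/(WnR))\ge z>\tau2^j$, and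
$\|2^{-j/q}u_{\gamma,j}\|_{\bar g}=2^{-jr}R\cdot R^{-(1-r)}\le2^{-jr}y_\gamma(\tau2^j)^{-(1-r)}$.

\subsection*{Step 3: the tail of $y$}
Fix $1\le j\le D$, let $S$ be a uniformly distributed random subset of $\Gamma$ with $2^j$ elements, and let $\mathbf E$ denote integration against $Q$ and averaging over $S$. Each $\gamma$ belongs to $S$ with probability $2^j/K$, so
\begin{equation}\label{eq:sample}
\mathbf E\,2^{-j}\sum_{\gamma\in S}F(\psi,\gamma)=\langle F\rangle .
\end{equation}
By \eqref{eq:transfer} and Lemma~\ref{lem:test}(iii), $\mathbf E\|f_S\|_{\bar g}\ge c_1$. For $0<\delta<1<\tau$ split $S$, depending on $\psi$, into the sets $S_1,S_2,S_3$ on which $z_{\gamma,j}<\delta2^j$, $\delta2^j\le z_{\gamma,j}\le\tau2^j$, $z_{\gamma,j}>\tau2^j$. Then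
\[
\|f_S\|_{\bar g}\le B^2\Bigl(\|f_{S_1}\|_{\bar g}+\|f_{S_2}\|_{\bar g}+\sum_{\gamma\in S_3}\|2^{-j/q}u_{\gamma,j}\|_{\bar g}\Bigr).
\]
By \eqref{eq:large}, \eqref{eq:sample} and \eqref{eq:ymean}, the last sum has $\mathbf E$-integral at most $C\tau^{-(1-r)}$. Let $Z_i=2^{-j}\sum_{\gamma\in S_i}z_{\gamma,j}$ be the modular of $f_{S_i}$. By \eqref{eq:modnorm} and H\"older's inequality, with total mass $Q(\Phi_A)\le C$,
\begin{equation}\label{eq:holder}
\mathbf E\|f_{S_i}\|_{\bar g}\le C(\mathbf EZ_i)^r+\mathbf EZ_i .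
\end{equation}
By \eqref{eq:sample} and Step~1, $\mathbf EZ_1=\langle z_j\mathbf 1_{\{z_j<\delta2^j\}}\rangle\le(\delta2^j)^{1-r}\langle z_j^r\rangle\le C\delta^{1-r}$. Because $r<1$, we can fix $\tau$ large and $\delta$ small, independently of $D$ and $j$, so that the parts $S_1$ and $S_3$ together contribute at most $c_1/2$ to $\mathbf E\|f_S\|_{\bar g}$. Then $\mathbf E\|f_{S_2}\|_{\bar g}\ge c_1/(2B^2)$, and \eqref{eq:holder} gives $\mathbf EZ_2\ge c_2>0$. On the other hand $\mathbf EZ_2=\langle z_j\mathbf 1_{\{\delta2^j\le z_j\le\tau2^j\}}\rangle\le\tau2^j\,\bar Q(z_j\ge\delta2^j)$. Now monotonicity, $z_j\le y$, carries these estimates, obtained for each $j$ separately, to one and the same function: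
\[
\bar Q(y\ge\delta2^j)\ge\frac{c_2}\tau\,2^{-j}\qquad(1\le j\le D).
\]

\subsection*{Step 4: conclusion}
By \eqref{eq:ymean},
\[
C\ge\langle y\rangle\ge\sum_{j=1}^D\int_{\delta2^{j-1}}^{\delta2^j}\bar Q(y\ge t)\,dt\ge\sum_{j=1}^D\delta2^{j-1}\cdot\frac{c_2}\tau2^{-j}=\frac{\delta c_2}{2\tau}\,D ,
\]
which is false for large $D$. Theorem~\ref{thm:A} is proved. \hfill$\square$

\begin{remark}
The hypothesis $q>1$ enters through $r<1$ in Lemma~\ref{lem:move} and in the factors $\delta^{1-r}$, $\tau^{-(1-r)}$ of Step~3, and through $p_1>1$ in the convexity of $\tilde\varphi_\omega$ and in Proposition~\ref{prop:embed}; for $q=1$ the theorem is false by Theorem~\ref{thm:B}. The hypothesis $q<2$ enters through $p_2<2$, without which $\rho_\omega$ need not integrate $\sigma^2$ near $0$, and through $r>\frac12$ in Lemma~\ref{lem:test}(ii) and Step~1.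
\end{remark}

\section{Exponents $p>q$, and the case $q=1$}\label{sec:B}

\subsection*{The case $q=1$}
Let $L$ be $1$-concave with constant $M$. For disjoint functions, \eqref{eq:concave} with $q=1$ and the triangle inequality give $M^{-1}\sum\|x_i\|\le\|\sum x_i\|\le\sum\|x_i\|$. Over $\mathbb N$ all $e_i$ have the same norm, so $M^{-1}\|e_1\|\|x\|_1\le\|x\|_L\le\|e_1\|\|x\|_1$ for finitely supported $x$. In the function settings let $F(s)=\|\mathbf 1_E\|_L$ for $|E|=s$; it is nondecreasing. For $s\le s'$ and $n=\lfloor s'/s\rfloor$, a set of measure $s'$ contains $n$ disjoint sets of measure $s$ and is covered by $n+1$ sets of measure at most $s$, so $\frac{s'}{2Ms}F(s)\le F(s')\le\frac{2s'}sF(s)$. Comparing with $s=1$ or $s'=1$, we get $F(s)\sim s$, and for $f=\sum a_i\mathbf 1_{E_i}$ with disjoint $E_i$, $\|f\|_L\sim\sum|a_i|F(|E_i|)\sim\|f\|_1$. So in all settings the two norms are equivalent on simple functions, and the point mass at $\varphi(t)=t$ represents $L$.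

Moreover $L=L_1(I)$ with equivalent norms. If $f\in L$ and $f_n\uparrow|f|$ are simple, then $\|f_n\|_L\to\|f\|_L$ by Lemma~\ref{lem:dense} and $\|f_n\|_1\to\|f\|_1$, so $\|f\|_1\sim\|f\|_L$. If $0\le f\in L_1(I)$ and $f_n\uparrow f$ are simple, then $(f_n)$ is Cauchy in $L$, its limit $g\in L$ satisfies $\|g-f_n\|_1\le C\|g-f_n\|_L\to0$, and $f=g\in L$.

\subsection*{Smoothing by a random factor}
Let $1\le q<p$, let $L$ be $q$-concave with constant $M$, and let $\mu,C$ be as in \eqref{eq:mean}. Constants may depend on $p,q,M,C$. The idea is to multiply $f$ by an independent random factor $\xi$ with tail $s^{-p}$. Since $\xi$ has a finite $q$th moment, $q$-concavity shows that the norm of $L$ hardly changes; but each Orlicz function is replaced by an average that satisfies Lemma~\ref{lem:suff} with exponent $p$. Let $\xi=U^{-1/p}$ with $U$ uniform on $(0,1]$. Then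
\[
\xi\ge1,\qquad\mathbb P(\xi>s)=s^{-p},\qquad\mathbb E\,\xi\mathbf 1_{\{\xi>s\}}=\tfrac p{p-1}s^{1-p}\ \ (s\ge1),\qquad\mathbb E\xi^q=\tfrac p{p-q}.
\]
For $p=q$ the last moment is infinite and the argument breaks down, as it must for $1<q<2$ by Theorem~\ref{thm:A}. Put $M'=M(\frac p{p-q})^{1/q}$. For $N=2^n$ let $\xi_N=(i/N)^{-1/p}$ on $\{\frac{i-1}N<U\le\frac iN\}$; then $1\le\xi_N\uparrow\xi$.

\begin{lemma}\label{lem:smooth}
Let $\phi:[0,\infty)\to[0,\infty)$ be continuous and nondecreasing with $\phi(0)=0$, and let $\psi(t)=\mathbb E\phi(t\xi)$. If $\psi(t)<\infty$ for one $t>0$, then $\psi$ is finite everywhere and $w\mapsto\psi(w^{1/p})$ is concave.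
\end{lemma}

\begin{proof}
Let $\phi_*(z)=\phi(z^{1/p})$. For $w>0$, $\psi(w^{1/p})=\mathbb E\phi_*(w/U)=w\int_w^\infty\phi_*(z)z^{-2}dz$, and convergence of this integral does not depend on $w$. Writing $\phi_*(x)=\int\mathbf 1_{\{z\le x\}}d\phi_*(z)$, we also have $\mathbb E\phi_*(w/U)=\int\mathbb P(U\le w/z)\,d\phi_*(z)=\int_{(0,\infty)}\min(1,w/z)\,d\phi_*(z)$, an integral of concave functions of $w$.
\end{proof}

For example, $\phi(t)=t^s$ gives $\psi(t)=\frac p{p-s}t^s$ if $s<p$ and $\psi=\infty$ if $s\ge p$. We now construct, for $\mu$-a.e.\ $\varphi$, a finite convex nondecreasing $\psi_\varphi\not\equiv0$ of the form in Lemma~\ref{lem:smooth}, measurable in $\varphi$, with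
\begin{equation}\label{eq:newrep}
\|f\|_L\sim\int\|f\|_{\psi_\varphi}\,d\mu(\varphi)\qquad(f\text{ simple}).
\end{equation}

\subsection*{Function spaces}
Let $\psi_\varphi(t)=\mathbb E\varphi(t\xi)\in[0,\infty]$; it is convex, $\psi_\varphi\ge\varphi$, and it is measurable in $\varphi$ by Tonelli's theorem. Let $f=\sum a_i\mathbf 1_{E_i}$ with disjoint $E_i$. Split each $E_i$ into $N$ sets $E_{i,1},\dots,E_{i,N}$ of equal measure, let $\xi^1,\dots,\xi^N$ be the values of $\xi_N$, and for $l=1,\dots,N$ let $f_N^{(l)}=\sum_{i,\iota}a_i\xi^{\iota+l}\mathbf 1_{E_{i,\iota}}$, with upper indices taken modulo $N$. These $N$ simple functions have the same distribution, each dominates $f$ in modulus, and $\sum_l|f_N^{(l)}|^q=N\,\mathbb E\xi_N^q\,|f|^q$. With $f_N=f_N^{(N)}$, inequality \eqref{eq:concave} gives $N^{1/q}\|f_N\|_L\le M'N^{1/q}\|f\|_L$, so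
\[
\|f\|_L\le\|f_N\|_L\le M'\|f\|_L .
\]
Moreover $\int\varphi(|f_N|/\lambda)=\sum_i|E_i|\,\mathbb E\varphi(|a_i|\xi_N/\lambda)\uparrow\int\psi_\varphi(|f|/\lambda)$ for each $\lambda>0$. So $\|f_N\|_\varphi$ is nondecreasing in $N$, and its limit is at most $\lambda$ exactly when $\int\psi_\varphi(|f|/\lambda)\le1$; that is, $\|f_N\|_\varphi\uparrow\|f\|_{\psi_\varphi}$, with $\inf\emptyset=\infty$. Applying \eqref{eq:mean} to $f_N$ and monotone convergence gives \eqref{eq:newrep}. For $f=\mathbf 1_E$, $|E|=1$, it shows that for $\mu$-a.e.\ $\varphi$ there is $\lambda$ with $\psi_\varphi(1/\lambda)\le1$, so $\psi_\varphi$ is finite by Lemma~\ref{lem:smooth}.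

\subsection*{Sequence spaces}
Atoms cannot be split, so we multiply the coordinates by independent copies $\xi_i$ of $\xi$ and take expectations. Let $x$ be finitely supported and $\xi x=(\xi_ix_i)$. If the $\xi_i$ are replaced by their approximations $\xi_{i,N}$, the random vector takes finitely many values $x^\iota$ with probabilities $\pi_\iota$, and \eqref{eq:concave} for the vectors $\pi_\iota^{1/q}x^\iota$ gives $(\sum\pi_\iota\|x^\iota\|_L^q)^{1/q}\le M(\mathbb E\xi_N^q)^{1/q}\|x\|_L$. Letting $N\to\infty$ and using $\xi_i\ge1$,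
\[
\|x\|_L\le\mathbb E\|\xi x\|_L\le(\mathbb E\|\xi x\|_L^q)^{1/q}\le M'\|x\|_L .
\]
By \eqref{eq:mean} and Tonelli's theorem (the map $(\varphi,b)\mapsto\|b\|_\varphi$ is measurable in $\varphi$ and continuous in the finitely many coordinates of $b$), $\|x\|_L\sim\int\mathbb E\|\xi x\|_\varphi\,d\mu$. It remains to compare $\mathbb E\|\xi x\|_\varphi$ with a Luxemburg norm. Only the values of $\varphi$ on $[0,1]$ matter for $\ell_\varphi$, while large values could make $\mathbb E\varphi(t\xi)$ infinite. So let $\varphi_1=\varphi$ on $[0,1]$, $\varphi_1(t)=t$ for $t\ge1$, and $\psi_0(t)=\mathbb E\varphi_1(t\xi)$. Then $\varphi_1(t)\le t$ and $\varphi_1(t)/t$ is nondecreasing. Hence $\psi_0$ is finite, continuous by dominated convergence, positive on $(0,\infty)$ because $\mathbb P(t\xi>1)>0$, and $\psi_0(t)/t$ is nondecreasing, so that $\psi_0$ is strictly increasing and unbounded.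

\begin{lemma}\label{lem:seq}
$c_p\|x\|_{\psi_0}\le\mathbb E\|\xi x\|_\varphi\le2\|x\|_{\psi_0}$, where $c_p=\min\bigl(\frac1{48},1-e^{-(p-1)/(2p)}\bigr)$.
\end{lemma}

\begin{proof}
By homogeneity let $x_i\ge0$ and $\sum\psi_0(x_i)=1$. Put $b_i=\xi_ix_i$ and $Z=\sum\varphi_1(b_i)$, so $\mathbb EZ=1$. Since $\varphi_1\le\psi_0$, all $x_i\le1$.

\emph{Upper bound.} Let $\lambda=\max(1,Z)$. If $b_i>1$, then $b_i=\varphi_1(b_i)\le\lambda$; so all $b_i/\lambda\le1$ and $\sum\varphi(b_i/\lambda)=\sum\varphi_1(b_i/\lambda)\le Z/\lambda\le1$. Thus $\|b\|_\varphi\le1+Z$.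

\emph{Lower bound.} We have $\|b\|_\varphi\ge\max b_i$, because $\varphi(t)>1$ for $t>1$. Also $\|b\|_\varphi\ge\min(1,Z)$: if $\lambda=\|b\|_\varphi\le1$, then $b_i\le1$ and $Z=\sum\varphi(b_i)\le\lambda\sum\varphi(b_i/\lambda)\le\lambda$. Let $Z'=\sum\varphi_1(b_i)\mathbf 1_{\{b_i\le1\}}$ and $\alpha=\mathbb EZ'\le1$. Suppose first $\alpha\ge\frac12$. The summands are independent with values in $[0,1]$, so $\mathbb EZ'^2\le\alpha+\alpha^2$. The Paley--Zygmund inequality $\mathbb P(Z'\ge\frac12\mathbb EZ')\ge(\mathbb EZ')^2/(4\mathbb EZ'^2)$ gives $\mathbb P(Z\ge\frac14)\ge\frac\alpha{4(1+\alpha)}\ge\frac1{12}$, so $\mathbb E\|b\|_\varphi\ge\frac1{48}$. If $\alpha<\frac12$, then $\frac12\le\sum\mathbb Eb_i\mathbf 1_{\{b_i>1\}}=\frac p{p-1}\sum x_i^p$, and $\mathbb P(b_i>1)=x_i^p$, so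
$\mathbb E\|b\|_\varphi\ge\mathbb P(\max b_i>1)=1-\prod(1-x_i^p)\ge1-e^{-(p-1)/(2p)}$.
\end{proof}

The function $\varphi_1$ need not be convex at $1$. Let $\varphi_2=\tilde\varphi_1$ be its convexification from Lemma~\ref{lem:lux}(d) and $\psi_\varphi(t)=\mathbb E\varphi_2(t\xi)$, which is convex and measurable in $\varphi$. From $\varphi_1(t/2)\le\varphi_2(t)\le\varphi_1(t)$ we get $\psi_0(t/2)\le\psi_\varphi(t)\le\psi_0(t)$, so $\frac12\|x\|_{\psi_0}\le\|x\|_{\psi_\varphi}\le\|x\|_{\psi_0}$, and \eqref{eq:newrep} follows from Lemma~\ref{lem:seq}.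

\subsection*{Normalization}
In both cases let $c_\varphi=\|\mathbf 1_E\|_{\psi_\varphi}\in(0,\infty)$ with $|E|=1$, so that $\psi_\varphi(1/c_\varphi)=1$, and let $\psi_\varphi^\circ(t)=\psi_\varphi(t/c_\varphi)$. Then $\psi_\varphi^\circ\in\Phi$ and $\|f\|_{\psi_\varphi}=c_\varphi\|f\|_{\psi_\varphi^\circ}$. By \eqref{eq:newrep}, $\bar c=\int c_\varphi\,d\mu\in(0,\infty)$. By Lemma~\ref{lem:meas}, $c_\varphi$ and $\psi_\varphi(t/c_\varphi)$ are measurable in $\varphi$, so $\varphi\mapsto\psi_\varphi^\circ$ is a Borel map into $\Phi$. Let $\mu'$ be the image of the probability $\bar c^{-1}c_\varphi\,d\mu$ under it. Then $\int\|f\|_\psi\,d\mu'(\psi)=\bar c^{-1}\int\|f\|_{\psi_\varphi}d\mu\sim\|f\|_L$. By Lemma~\ref{lem:smooth}, $\mu'$ is carried by the closed set of $\psi\in\Phi$ for which $\psi(w^{1/p})$ is concave, and for these $F_\psi$ is $p$-concave with constant $1$ by Lemma~\ref{lem:suff}. Theorem~\ref{thm:B} is proved. \hfill$\square$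

\begin{proof}[Proof of Corollary~\ref{cor:inf}]
By Proposition~\ref{prop:easy} the second set is contained in the first, so the first infimum is at most the second. If $p$ exceeds the first infimum, then $L$ is $q$-concave for some $q<p$, it is a mean of Orlicz spaces by the representation theorem, and Theorem~\ref{thm:B} puts $p$ in the second set. So the infima agree. Now let $1<q<2$ and let $L$ be a space from Theorem~\ref{thm:A}. It is $q$-concave, and it is not $q'$-concave for any $q'<q$, since otherwise Theorem~\ref{thm:B} would make it a mean of $q$-concave Orlicz spaces. So both infima equal $q$; the first is attained and the second is not.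
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Some results on symmetric subspaces of $L_1$},
\texttt{http://matwbn.icm.edu.pl/ksiazki/sm/sm89/sm8913.pdf}

\end{thebibliography}
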